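\title{The sharp constant in the pointwise Bernstein inequality on a convex body}

\begin{abstract}
Let $K\subset\mathbb{R}^d$ be a convex body, $x$ an interior point and $y$ a direction. The best constant $\delta$ in the inequality $|D_yP(x)|\le n\delta\sqrt{\|P\|_K^2-P(x)^2}$ for real polynomials of degree at most $n$ is known to be bounded by two equal quantities: Baran's, defined by the Siciak extremal function $V_K$, and Sarantopoulos', defined by ellipses inscribed in $K$. We prove the conjecture that this bound is sharp. The proof integrates the Bernstein inequality along the imaginary direction $iy$, after damping the polynomial by a power of a quadratic. The same constant is already sharp in the weaker inequality $|D_yP(x)|\le n\delta\|P\|_K$. Equality with Baran's quantity holds also for compact sets with continuous $V_K$, and the constant is attained asymptotically as $n\to\infty$ at every value of $P(x)$.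
\end{abstract}

\section{Three Bernstein factors}\label{sec:intro}

A real trigonometric polynomial $T$ of degree at most $n$ satisfies the classical inequality
\begin{equation}\label{eq:trig}
|T'(\varphi)|\le n\sqrt{\|T\|_{\mathbb{R}}^2-T(\varphi)^2}\qquad(\varphi\in\mathbb{R}),
\end{equation}
where $\|f\|_E$ denotes the maximum of $|f|$ on $E$. The substitution $T(\varphi)=P(\cos\varphi)$ turns it into the Bernstein inequality for a real algebraic polynomial $P$ of degree at most $n$:
\begin{equation}\label{eq:bern}
|P'(x)|\le \frac{n}{\sqrt{1-x^2}}\sqrt{\|P\|_{[-1,1]}^2-P(x)^2}\qquad(-1<x<1).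
\end{equation}
Equality holds when $T(\varphi)=\cos n\varphi$, so $1/\sqrt{1-x^2}$ is the exact contribution of the position of $x$ in the interval. In several variables this factor depends on the set, on the point and on the direction of differentiation. This paper determines it for convex bodies.

Let $K\subset\mathbb{R}^d$ be compact, $x\in\operatorname{int}K$ and $y\in\mathbb{R}^d$; the set $K$ is a \emph{convex body} if it is also convex. Let $\mathcal{P}_n$ be the space of real polynomials in $d$ variables of total degree at most $n$, and let $D_yP(x)=\langle DP(x),y\rangle$ be the directional derivative.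

\medskip\noindent\textbf{The sharp factor.} Put
\[
\Delta_n=\sup\Big\{\frac{|D_yP(x)|}{n\sqrt{1-P(x)^2}}:\ P\in\mathcal{P}_n,\ \|P\|_K\le1,\ |P(x)|<1\Big\},\qquad
\delta_D(K;x,y)=\sup_{n\ge1}\Delta_n .
\]
This is the smallest $\delta$ such that $|D_yP(x)|\le n\delta\sqrt{\|P\|_K^2-P(x)^2}$ for all $n\ge1$ and $P\in\mathcal{P}_n$. (If $|P(x)|=\|P\|_K$, then $x$ is an interior extremum of $P$ and both sides vanish.) Two constructions estimate $\delta_D$ from above.

\medskip\noindent\textbf{Sarantopoulos' inscribed ellipses.} For $t>0$ and $w\in\mathbb{R}^d$, the curve $\gamma(\varphi)=x+ty\sin\varphi+w(\cos\varphi-1)$ is a possibly degenerate ellipse with $\gamma(0)=x$ and $\gamma'(0)=ty$. If it lies in $K$, then $T=P\circ\gamma$ is a trigonometric polynomial of degree at most $n$ with $\|T\|_{\mathbb{R}}\le\|P\|_K$, $T(0)=P(x)$ and $T'(0)=tD_yP(x)$, and \eqref{eq:trig} gives the Bernstein inequality at $x$ with the constant $1/t$. The best constant obtained in this way is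
\[
\delta_S(K;x,y)=\inf\Big\{\frac1t:\ t>0,\ \exists\,w\in\mathbb{R}^d\ \text{with}\ x+ty\sin\varphi+w(\cos\varphi-1)\in K\ \ \forall\varphi\in\mathbb{R}\Big\}.
\]

\medskip\noindent\textbf{Baran's pluripotential quantity.} The \emph{Siciak extremal function} of $K$ is
\[
V_K(\zeta)=\sup\Big\{\frac{1}{\deg p}\log|p(\zeta)|:\ p\ \text{a nonconstant complex polynomial},\ \|p\|_K\le1\Big\},\qquad \zeta\in\mathbb{C}^d .
\]
It is the largest exponential rate, per unit of degree, that a polynomial bounded by $1$ on $K$ can reach at $\zeta$, and it vanishes on $K$. Its initial slope as one leaves $x$ in the imaginary direction $iy$ is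
\[
\delta_B(K;x,y)=\lim_{t\to0+}\frac{V_K(x+ity)}{t}.
\]
A polynomial that oscillates like $\cos(n\sigma u)$ along the line $x+uy$ has size about $e^{n\sigma t}$ at $u=it$, so a bound on growth limits the frequency of oscillation, and with it the derivative; Section~\ref{sec:lower} makes this precise.

\medskip
It is known that for every convex body $K$, every $x\in\operatorname{int}K$ and every $y\in\mathbb{R}^d$,
\begin{equation}\label{eq:known}
\delta_D(K;x,y)\le\delta_B(K;x,y)=\delta_S(K;x,y).
\end{equation}
Conjecture~3 of \cite{conj} states that $\delta_D=\delta_S=\delta_B$, that is, that the estimates of Baran and of Sarantopoulos are sharp. For an interval this is a direct computation (Example~\ref{ex:interval}), and the agreement of two estimates of such different nature suggests that they hit the true value. On the other hand, the ellipse argument discards everything about $P$ away from one planar curve. Sharpness requires polynomials that are bounded by $1$ on all of $K$ and make \eqref{eq:trig} nearly an equality on a nearly optimal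 ellipse, and a general $K$ offers no formula for them.

We prove the conjecture in a stronger form. Drop the factor $\sqrt{1-P(x)^2}$ and define
\[
\beta_n=\frac1n\sup\big\{|D_yP(x)|:\ P\in\mathcal{P}_n,\ \|P\|_K\le1\big\},\qquad \beta(K;x,y)=\sup_{n\ge1}\beta_n .
\]
Thus $\beta$ is the sharp constant in the weaker inequality $|D_yP(x)|\le n\delta\|P\|_K$.

\begin{theorem}\label{thm:convex}
For every convex body $K\subset\mathbb{R}^d$, every $x\in\operatorname{int}K$ and every $y\in\mathbb{R}^d$,
\[
\beta(K;x,y)=\delta_D(K;x,y)=\delta_B(K;x,y)=\delta_S(K;x,y).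
\]
\end{theorem}

For the first three quantities, convexity can be replaced by a regularity hypothesis.

\begin{theorem}\label{thm:regular}
Let $K\subset\mathbb{R}^d$ be compact with $V_K$ continuous on $\mathbb{C}^d$, let $x\in\operatorname{int}K$ and $y\in\mathbb{R}^d$. Then $\lim_{t\to0+}V_K(x+ity)/t$ exists and equals $\beta(K;x,y)=\delta_D(K;x,y)$.
\end{theorem}

The suprema over $n$ that define $\beta$ and $\delta_D$ are also limits, and at the scale $1/n$ there are polynomials that behave near $x$ like a cosine of frequency $\delta$ with any prescribed phase.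

\begin{theorem}\label{thm:asym}
Let $K$ be a convex body, or a set as in Theorem~\ref{thm:regular}. Let $x\in\operatorname{int}K$, $y\ne0$, and let $\delta$ be the common value given by Theorem~\ref{thm:convex} or~\ref{thm:regular}. For every $\alpha\in\mathbb{R}$ there are $P_n\in\mathcal{P}_n$ with $\|P_n\|_K\le1$ such that, as $n\to\infty$,
\[
P_n(x+sy/n)\to\cos(\alpha+\delta s)\ \text{ locally uniformly in } s\in\mathbb{R},\qquad \tfrac1nD_yP_n(x)\to-\delta\sin\alpha .
\]
Consequently $\lim_n\beta_n=\lim_n\Delta_n=\delta$, and for every $c\in(-1,1)$ there are $P_n\in\mathcal{P}_n$ with $\|P_n\|_K\le1$, $P_n(x)\to c$ and $|D_yP_n(x)|/\big(n\sqrt{1-P_n(x)^2}\big)\to\delta$.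
\end{theorem}

Theorems~\ref{thm:convex} and~\ref{thm:regular} follow from the chain
\begin{equation}\label{eq:chain}
\limsup_{t\to0+}\frac{V_K(x+ity)}{t}\ \le\ \beta\ \le\ \delta_D\ \le\ \liminf_{t\to0+}\frac{V_K(x+ity)}{t},
\end{equation}
which also shows that the limit defining $\delta_B$ exists. The second inequality is elementary (Section~\ref{sec:prelim}) and the third holds for every compact $K$ (Section~\ref{sec:lower}). The first is the heart of the matter. It needs no extremal polynomials: we show that if all polynomials bounded on $K$ have a small derivative at $x$ in the direction $y$, then all of them grow slowly from $x$ in the direction $iy$. Section~\ref{sec:shift} contains this mechanism, and Sections~\ref{sec:convex} and~\ref{sec:regular} verify its two hypotheses. From \eqref{eq:known} we use only the equality $\delta_B=\delta_S$, and only in Theorem~\ref{thm:convex}. Theorem~\ref{thm:asym} is proved in Section~\ref{sec:asym}.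

\section{One-variable facts and first properties}\label{sec:prelim}

Throughout, $K\subset\mathbb{R}^d$ is compact, $x\in\operatorname{int}K$, $y\in\mathbb{R}^d$, and $\beta=\beta(K;x,y)$. We write $|\cdot|$ for the Euclidean norm and $B(x,s)$, $\bar B(x,s)$ for the open and closed balls in $\mathbb{R}^d$. We fix $\rho>0$ with $\bar B(x,\rho)\subset K$ and put $R=\max_{w\in K}|w-x|$, so that $\rho\le R$. For a complex polynomial $p$ and $\zeta\in\mathbb{C}^d$ let $D_yp(\zeta)=\sum_jy_j\,\partial p/\partial\zeta_j(\zeta)$; this is the derivative of $u\mapsto p(\zeta+uy)$ at $u=0$ in the complex variable $u$.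

\medskip\noindent\textbf{Chebyshev polynomials.} The polynomial $T_m$ is real of degree $m$, satisfies $T_m(\cos w)=\cos mw$ for $w\in\mathbb{C}$, and maps $[-1,1]$ into itself. For real $a,v$,
\begin{equation}\label{eq:cos}
\cos(a+iv)=\cos a\cosh v-i\sin a\sinh v,\qquad |\cos(a+iv)|^2=\cos^2a+\sinh^2v .
\end{equation}
Hence $\sinh|v|\le|\cos(a+iv)|\le\cosh v$, and therefore
\begin{equation}\label{eq:chebgrowth}
\lim_{m\to\infty}\frac1m\log|\cos mw|=|\operatorname{Im}w|\qquad(\operatorname{Im}w\ne0).
\end{equation}

\noindent\textbf{The Bernstein--Walsh inequality for $[-1,1]$.} If $g$ is a complex polynomial of degree at most $n$ in one variable, then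
\begin{equation}\label{eq:BW}
|g(\cos w)|\le e^{n|\operatorname{Im}w|}\,\|g\|_{[-1,1]}\qquad(w\in\mathbb{C}).
\end{equation}
Every $\zeta\in\mathbb{C}$ has the form $\cos w$, and $e^{|\operatorname{Im}w|}$ is the larger of the two numbers $|\zeta\pm\sqrt{\zeta^2-1}|$. Since $ia=\cos(\pi/2-i\operatorname{arsinh}a)$, we get for $a\ge0$
\begin{equation}\label{eq:BWi}
|g(ia)|\le e^{n\operatorname{arsinh}a}\|g\|_{[-1,1]}\le e^{na}\|g\|_{[-1,1]} .
\end{equation}

\begin{lemma}\label{lem:V}
$V_K\ge0$ on $\mathbb{C}^d$ and $V_K=0$ on $K$. If $p$ is a complex polynomial of degree at most $n\ge1$ with $\|p\|_K\le1$, then $|p(\zeta)|\le e^{nV_K(\zeta)}$ for all $\zeta\in\mathbb{C}^d$.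
\end{lemma}

\begin{proof}
For $\epsilon>0$ the polynomial $(1+\epsilon(\zeta_1-x_1))/(1+\epsilon R)$ has degree $1$ and norm at most $1$ on $K$, and its value at a fixed $\zeta$ tends to $1$ as $\epsilon\to0$. So $V_K(\zeta)\ge0$. On $K$ the definition gives $V_K\le0$. If $p$ is constant, $|p|\le1\le e^{nV_K}$; otherwise $\log|p|\le(\deg p)V_K\le nV_K$ because $V_K\ge0$.
\end{proof}

By \eqref{eq:chebgrowth}, \eqref{eq:BW} and Lemma~\ref{lem:V},
\begin{equation}\label{eq:Vint}
V_{[-1,1]}(\cos w)=|\operatorname{Im}w|\qquad(w\in\mathbb{C}).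
\end{equation}

\begin{lemma}\label{lem:beta}
\begin{enumerate}
\item[(a)] $\beta_n\le\Delta_n$ for every $n$, and hence $\beta\le\delta_D$.
\item[(b)] If $y\ne0$, then $0<|y|/R\le\beta\le|y|/\rho<\infty$.
\item[(c)] If $p$ is a complex polynomial of degree at most $N\ge1$, then $|D_yp(x)|\le N\beta\|p\|_K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $P\in\mathcal{P}_n$, $\|P\|_K\le1$. If $|P(x)|<1$, then $|D_yP(x)|\le n\Delta_n\sqrt{1-P(x)^2}\le n\Delta_n$. If $|P(x)|=1$, then $x$ is an interior extremum and $D_yP(x)=0$.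

(b) The polynomial $w\mapsto\langle w-x,y\rangle/(R|y|)$ has norm at most $1$ on $K$ and directional derivative $|y|/R$, so $\beta_1\ge|y|/R$. For $P\in\mathcal{P}_n$ with $\|P\|_K\le1$, the polynomial $g(s)=P(x+s\rho y/|y|)$ is bounded by $1$ on $[-1,1]$, and \eqref{eq:bern} at the midpoint gives $(\rho/|y|)\,|D_yP(x)|=|g'(0)|\le n$.

(c) Choose $\vartheta\in\mathbb{R}$ with $e^{i\vartheta}D_yp(x)\ge0$ and let $P\in\mathcal{P}_N$ be the polynomial whose coefficients are the real parts of those of $e^{i\vartheta}p$. On $\mathbb{R}^d$ we have $P=\operatorname{Re}(e^{i\vartheta}p)$, so $\|P\|_K\le\|p\|_K$ and $D_yP(x)=\operatorname{Re}(e^{i\vartheta}D_yp(x))=|D_yp(x)|$.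
\end{proof}

Part (c) is the reason to work with $\beta$ and not with $\delta_D$: an imaginary shift $p(\cdot+i\tau y)$ of a real polynomial has complex coefficients, and the inequality that defines $\beta$ passes to such polynomials unchanged.

\begin{example}\label{ex:interval}
Let $K=[-1,1]$, $x=\cos\theta$ with $0<\theta<\pi$, and $y=1$. Then $\delta_D=\delta_S=\delta_B=1/\sin\theta$. For $\delta_D$, use \eqref{eq:bern} and the polynomial $P(s)=s$. For $\delta_S$, put $c=x-w$; the curve $c+t\sin\varphi+w\cos\varphi$ fills the interval with center $c$ and half-length $\sqrt{t^2+w^2}$. If it lies in $K$, then $t^2\le(1-|c|)^2-(x-c)^2=1-x^2-2(|c|-xc)\le1-x^2$, and $c=0$, $t=\sqrt{1-x^2}$ is admissible. For $\delta_B$, write $x+it=\cos w(t)$ with $w(0)=\theta$; then $-w'(0)\sin\theta=i$, so $V_K(x+it)=t/\sin\theta+O(t^2)$ by \eqref{eq:Vint}. In contrast, $a+bs$ has norm $|a|+|b|$ on $K$, so $\beta_1=1<\Delta_1$ unless $x=0$: the equality $\beta=\delta_D$ is in general not an equality degree by degree.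
\end{example}

\section{From growth to derivatives}\label{sec:lower}

To compare a derivative with the growth rate $V_K$, one needs polynomials of arbitrarily high degree that carry the same ratio $|D_yP(x)|/(n\sqrt{1-P(x)^2})$. Composition with Chebyshev polynomials produces them.

Let $P$ be a real polynomial with $\|P\|_K\le1$ and $P(x)=\cos\theta_0$, $0<\theta_0<\pi$. Since $\sin\theta_0\ne0$, the cosine has an analytic inverse $\psi$ near $\theta_0$, which agrees with $\arccos$ at real points. The \emph{phase} $\theta(u)=\psi(P(x+uy))$ is analytic for complex $u$ near $0$, real for real $u$, and satisfies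
\begin{equation}\label{eq:phase}
\theta(0)=\theta_0,\qquad \theta'(0)=-\frac{D_yP(x)}{\sin\theta_0},\qquad T_m\big(P(x+uy)\big)=\cos m\theta(u).
\end{equation}
Thus $|\theta'(0)|=|D_yP(x)|/\sqrt{1-P(x)^2}$, and passing from $P$ to $T_m\circ P$ multiplies both the degree and the phase by $m$, while $\|T_m\circ P\|_K\le1$.

\begin{proposition}\label{prop:lower}
For every compact $K\subset\mathbb{R}^d$, $x\in\operatorname{int}K$ and $y\in\mathbb{R}^d$,
\[
\delta_D(K;x,y)\le\liminf_{t\to0+}\frac{V_K(x+ity)}{t}.
\]
\end{proposition}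

\begin{proof}
Let $P\in\mathcal{P}_n$ with $\|P\|_K\le1$ and $|P(x)|<1$. We show that its ratio $\sigma=|\theta'(0)|/n$ is at most the lower limit. If $\sigma=0$, this follows from $V_K\ge0$. Let $\sigma>0$. Since $\theta_0$ and $\theta'(0)$ are real, $\operatorname{Im}\theta(it)=t\theta'(0)+O(t^2)$, which is nonzero for small $t>0$. Lemma~\ref{lem:V} applied to $T_m\circ P\in\mathcal{P}_{mn}$, together with \eqref{eq:phase} and \eqref{eq:chebgrowth}, gives
\[
V_K(x+ity)\ge\frac{1}{mn}\log|\cos m\theta(it)|\ \longrightarrow\ \frac1n|\operatorname{Im}\theta(it)|=\sigma t+O(t^2)\qquad(m\to\infty).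
\]
Divide by $t$, let $t\to0+$, and take the supremum over $P$ and $n$.
\end{proof}

This proof uses only real polynomials, and the upper bounds below hold for all complex ones. So $\delta_B$ does not change if $V_K$ is defined with real polynomials only.

\section{From derivatives to growth: the damped imaginary shift}\label{sec:shift}

A bound $|D_yQ|\le a\|Q\|$ is a differential inequality in disguise: moving the argument by $ihy$ changes $Q$ by $ihD_yQ$ to first order, so the norm of the shifted polynomial grows by a factor of at most about $1+ah$. The norm is a maximum and need not be differentiable in the shift, so we integrate in discrete steps.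

\begin{lemma}\label{lem:iter}
Let $t>0$, $a,C\ge0$, and let $G:[0,t]\to[1,\infty)$ satisfy $G(0)=1$ and $G(\tau+h)\le G(\tau)(1+ah+Ch^2)$ whenever $0\le\tau<\tau+h\le t$. Then $G(t)\le e^{at}$.
\end{lemma}

\begin{proof}
Since $1+u\le e^u$, $M$ steps of length $h=t/M$ give $G(t)\le\exp(at+Ct^2/M)$. Let $M\to\infty$.
\end{proof}

\subsection*{The model: trigonometric polynomials}
Consider the functions $f(z)=\sum_{|k|\le n}c_ke^{ikz}$ with complex $c_k$, and suppose we know the inequality $|f'(0)|\le nb\|f\|_{\mathbb{R}}$ for all of them, at the single point $0$. Real translations preserve the class and the norm, so $|f'(s)|\le nb\|f\|_{\mathbb{R}}$ for all real $s$. Let $\|f\|_{\mathbb{R}}\le1$. The shift $f_\tau(z)=f(z+i\tau)$ belongs to the same class. Put $G(\tau)=\max(1,\|f_\tau\|_{\mathbb{R}})$ and let $C$ be the maximum of $\frac12|f''|$ on the strip $0\le\operatorname{Im}z\le t$, which is finite by periodicity. Taylor's formula gives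
\[
|f_{\tau+h}(s)|=|f_\tau(s+ih)|\le|f_\tau(s)|+h|f_\tau'(s)|+Ch^2\le G(\tau)(1+nbh+Ch^2),
\]
and Lemma~\ref{lem:iter} yields $|f(it)|\le e^{nbt}$. By \eqref{eq:trig} and the rotation in the proof of Lemma~\ref{lem:beta}(c), the value $b=1$ is admissible, and $f(z)=e^{-inz}$ has $|f(it)|=e^{nt}$: the argument loses nothing.

Two facts were used. The class is invariant under imaginary shifts, which remains true for polynomials of degree at most $n$ on $\mathbb{C}^d$. And the derivative bound holds with the same constant at every point of the set over which the norm is taken, which fails for a compact set $K\subset\mathbb{R}^d$.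

\subsection*{The obstruction and the remedy on an interval}
Let $K=[-1,1]$, $x=0$, $y=1$. Here $V_K(it)=\operatorname{arsinh}t\le t$ by \eqref{eq:Vint}, but the norm of a shifted polynomial over $K$ sees the endpoints. Define $\mu(t)>0$ by $\sinh^2\mu/\cosh\mu=t$, so that $\mu(t)/\sqrt t\to1$ as $t\to0+$. If $1+it=\cos(a+iv)$, then \eqref{eq:cos} gives $\cos a\cosh v=1$, hence $|\sin a|=\tanh|v|$ and $t=\sinh^2v/\cosh v$. So $V_K(1+it)=\mu(t)$, and $\frac1n\log|T_n(1+it)|\to\mu(t)$. The norm $\|T_n(\cdot+it)\|_K$ grows at the rate $\sqrt t$, not $t$, and the model argument cannot work as it stands.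

The rate $\mu(t)$ is too large, but it tends to $0$ with $t$, and this is enough. First, $V_K(z+i\tau)\le\mu(t)$ for $|z|\le1$, $0\le\tau\le t$: if $z+i\tau=\cos(a+iv)$ with $|v|>\mu=\mu(t)$, then by \eqref{eq:cos}
\[
1=\frac{z^2}{\cosh^2v}+\frac{\tau^2}{\sinh^2v}<\frac1{\cosh^2\mu}+\frac{t^2}{\sinh^2\mu}=1,
\]
which is absurd. Now fix $r\in(0,1)$, let $e^{-\kappa}=1-r^2$, and multiply the shifted polynomial $p(z+i\tau)$ of degree $n$ by $(1-z^2)^m$ with $m\approx n\mu(t)/\kappa$. The product keeps its value at $z=0$ and is at most $e^{n\mu(t)-\kappa m}\le1$ for $r\le|z|\le1$. On $|z|<r$, the Bernstein constant is at most $1/\sqrt{1-r^2}$ by \eqref{eq:bern}. The price is the degree $n+2m$. The model argument then suggests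
\[
\frac{V_K(it)}{t}\le\frac{1}{\sqrt{1-r^2}}\Big(1+\frac{2\mu(t)}{\kappa}\Big),
\]
which is the case $E=K$, $\lambda=\mu(t)$ of Proposition~\ref{prop:shift} below. Letting $t\to0+$ and then $r\to0+$ gives the true slope $1$. The order of the limits matters, because $\kappa\to0$ as $r\to0$.

\subsection*{The general estimate}
The damping factor must be a polynomial, must equal $1$ at $x$, and must be smaller than $1$ on $K$ away from $x$. Let
\[
q(\zeta)=1-R^{-2}\sum_{j=1}^d(\zeta_j-x_j)^2,\qquad \kappa(s)=-\log(1-s^2/R^2)>0\quad(0<s<R).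
\]
On $\mathbb{R}^d$ we have $q(z)=1-|z-x|^2/R^2$, so
\begin{equation}\label{eq:q}
q(x)=1,\quad Dq(x)=0,\quad 0\le q\le1\ \text{on }K,\quad q\le e^{-\kappa(s)}\ \text{on }K\setminus B(x,s).
\end{equation}
One more property is needed. The Taylor step shifts the whole product, damping factor included, while the family we want to control shifts only $p$. The two are comparable in the right direction because an imaginary shift does not decrease $|q|$: the real part of $(z_j-x_j+ihy_j)^2$ is $(z_j-x_j)^2-h^2y_j^2$, so for $z\in K$ and $h\ge0$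
\begin{equation}\label{eq:qshift}
|q(z+ihy)|\ge\operatorname{Re}q(z+ihy)=q(z)+h^2|y|^2/R^2\ge q(z)\ge0 .
\end{equation}

\begin{proposition}\label{prop:shift}
Let $E\subset K$ be compact with $x\in E$. Let $0<r<R$, $b\ge0$, $N_0\ge1$, $t>0$ and $\lambda\ge0$ be such that the following hold.
\begin{enumerate}
\item[(H1)] $|D_yQ(z)|\le Nb\,\|Q\|_E$ for every $z\in E\cap B(x,r)$, every integer $N\ge N_0$ and every complex polynomial $Q$ of degree at most $N$.
\item[(H2)] $|p(z+i\tau y)|\le e^{n\lambda}$ for every $z\in E$, every $\tau\in[0,t]$ and every complex polynomial $p$ of degree $n\ge1$ with $\|p\|_K\le1$.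
\end{enumerate}
Then
\[
V_K(x+ity)\le bt\Big(1+\frac{2\lambda}{\kappa(r)}\Big).
\]
\end{proposition}

\begin{proof}
Write $\kappa=\kappa(r)$. Let $p$ be a complex polynomial of degree $n\ge N_0$ with $\|p\|_K\le1$. For $0\le\tau\le t$ put
\[
m=\lceil n\lambda/\kappa\rceil,\quad N=n+2m,\quad Q_\tau(\zeta)=p(\zeta+i\tau y)\,q(\zeta)^m,\quad G(\tau)=\max\big(1,\|Q_\tau\|_E\big).
\]
Then $\deg Q_\tau\le N$ and $N\ge N_0$. Since $E\subset K$, we have $|Q_0|=|p|q^m\le1$ on $E$, so $G(0)=1$. Let $C$ be the maximum of $\frac12|D_y^2Q_\tau(z+i\sigma y)|$ over $z\in E$ and $\tau,\sigma\in[0,t]$. It is finite by compactness. It depends on $p$ and $t$, which is harmless because $C$ does not appear in the conclusion of Lemma~\ref{lem:iter}. Let $0\le\tau<\tau+h\le t$; we bound $|Q_{\tau+h}(z)|$ for $z\in E$.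

\emph{Points far from $x$.} If $z\in E\setminus B(x,r)$, then (H2), \eqref{eq:q} and the choice of $m$ give $|Q_{\tau+h}(z)|\le e^{n\lambda-\kappa m}\le1\le G(\tau)$.

\emph{Points near $x$.} Let $z\in E\cap B(x,r)$. By \eqref{eq:qshift},
\[
|Q_{\tau+h}(z)|=|p(z+i(\tau+h)y)|\,q(z)^m\le|p(z+i(\tau+h)y)|\,|q(z+ihy)|^m=|Q_\tau(z+ihy)|.
\]
The function $\sigma\mapsto Q_\tau(z+i\sigma y)$ has first derivative $iD_yQ_\tau(z+i\sigma y)$ and second derivative $-D_y^2Q_\tau(z+i\sigma y)$. Taylor's formula, (H1) applied to $Q_\tau$, and $G(\tau)\ge1$ give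
\[
|Q_\tau(z+ihy)|\le|Q_\tau(z)|+h|D_yQ_\tau(z)|+Ch^2\le G(\tau)(1+Nbh+Ch^2).
\]

In both cases $|Q_{\tau+h}(z)|\le G(\tau)(1+Nbh+Ch^2)$, and the right side is at least $1$, so it bounds $G(\tau+h)$. By Lemma~\ref{lem:iter}, $G(t)\le e^{Nbt}$. Since $x\in E$ and $q(x)=1$, we have $|p(x+ity)|=|Q_t(x)|\le G(t)$. With $m\le n\lambda/\kappa+1$ this gives
\begin{equation}\label{eq:pbound}
\frac1n\log|p(x+ity)|\le\frac Nn\,bt\le bt\Big(1+\frac{2\lambda}{\kappa}+\frac2n\Big).
\end{equation}
It remains to remove the term $2/n$ and the restriction $n\ge N_0$. Let $p$ be any nonconstant polynomial with $\|p\|_K\le1$, of degree $n$. Its power $p^k$ has degree $kn$ and norm at most $1$, and the left side of \eqref{eq:pbound} is the same for $p^k$ as for $p$. Apply \eqref{eq:pbound} to $p^k$, let $k\to\infty$, and take the supremum over $p$.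
\end{proof}

To obtain the first inequality of \eqref{eq:chain}, we need (H1) with $b$ arbitrarily close to $\beta$ for some $E$ and $r$ that do not depend on $t$, and (H2) with $\lambda\to0$ as $t\to0+$. No rate for $\lambda$ is required.

\begin{remark}
That $x$ is an interior point enters through $\rho>0$, and the statements degenerate without it: for $K=[-1,1]$, $x=1$, $y=1$ we have $V_K(1+it)/t=\mu(t)/t\to\infty$, and $T_n'(1)=n^2$ gives $\beta_n\ge n$.
\end{remark}

\section{Convex bodies}\label{sec:convex}

Let $K$ be a convex body and $y\ne0$. For (H2) we want a segment parallel to $y$, of fixed length and contained in $K$, centered at each point of $E$; then \eqref{eq:BWi} applies. Boundary points of $K$ need not admit such a segment, so we take for $E$ a slightly contracted copy of $K$. Fix $\eta\in(0,1)$ and put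
\[
K_\eta=x+(1-\eta)(K-x)=\{\eta x+(1-\eta)w:\ w\in K\}.
\]
This set is compact, contains $x$, and lies in $K$ by convexity.

\begin{lemma}\label{lem:H2}
If $p$ is a complex polynomial of degree at most $n$ with $\|p\|_K\le1$, $z\in K_\eta$ and $\tau\ge0$, then $|p(z+i\tau y)|\le\exp\big(n\tau|y|/(\eta\rho)\big)$.
\end{lemma}

\begin{proof}
Write $z=\eta x+(1-\eta)w$ with $w\in K$. For $|v|\le\rho$ we have $x+v\in K$, so $z+\eta v=\eta(x+v)+(1-\eta)w\in K$ by convexity. Hence $g(s)=p(z+s\eta\rho\,y/|y|)$ satisfies $\|g\|_{[-1,1]}\le1$. Apply \eqref{eq:BWi} with $a=\tau|y|/(\eta\rho)$, for which $g(ia)=p(z+i\tau y)$.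
\end{proof}

For (H1) we must move the inequality of Lemma~\ref{lem:beta}(c) from $x$ to a nearby point $z$, and from the norm on $K$ to the norm on $K_\eta$. In the model a translation did this. Here we need an affine map $A$ with $A(x)=z$ and $A(K)\subset K_\eta$ that preserves the direction $y$. The contraction by $1-\eta$ about $x$ maps $K$ onto $K_\eta$ and leaves no room to move $x$; a second contraction by $1-\eta$ creates that room.

\begin{lemma}\label{lem:H1}
Let $r=\eta(1-\eta)\rho$. If $z\in\bar B(x,r)$ and $Q$ is a complex polynomial of degree at most $N\ge1$, then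
\[
|D_yQ(z)|\le N\,\frac{\beta}{(1-\eta)^2}\,\|Q\|_{K_\eta}.
\]
\end{lemma}

\begin{proof}
Let $A(w)=z+(1-\eta)^2(w-x)$. Write $z-x=\eta(1-\eta)v$; then $|v|\le\rho$ and $x+v\in K$. For $w\in K$,
\[
A(w)-x=(1-\eta)\big[\eta v+(1-\eta)(w-x)\big]=(1-\eta)\big[\eta(x+v)+(1-\eta)w-x\big],
\]
and $\eta(x+v)+(1-\eta)w\in K$ by convexity. So $A(K)\subset K_\eta$ and $\|Q\circ A\|_K\le\|Q\|_{K_\eta}$. Since $A(x)=z$, we have $D_y(Q\circ A)(x)=(1-\eta)^2D_yQ(z)$. Apply Lemma~\ref{lem:beta}(c) to $Q\circ A$, which has degree at most $N$.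
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
If $y=0$, then $D_y=0$, $V_K(x+ity)=V_K(x)=0$, and every $t>0$ is admissible in the definition of $\delta_S$ with $w=0$; all four quantities vanish. Let $y\ne0$, $\eta\in(0,1)$ and $t>0$. We have $r=\eta(1-\eta)\rho\le\rho/4<R$. By Lemmas~\ref{lem:H1} and~\ref{lem:H2}, Proposition~\ref{prop:shift} applies with $E=K_\eta$, $b=\beta/(1-\eta)^2$, $N_0=1$ and $\lambda=t|y|/(\eta\rho)$:
\[
\frac{V_K(x+ity)}{t}\le\frac{\beta}{(1-\eta)^2}\Big(1+\frac{2t|y|}{\eta\rho\,\kappa(r)}\Big).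
\]
Here $\beta<\infty$ and $\kappa(r)$ does not depend on $t$. Letting $t\to0+$ and then $\eta\to0+$ gives the first inequality of \eqref{eq:chain}. Lemma~\ref{lem:beta}(a) and Proposition~\ref{prop:lower} give the other two, so $\beta=\delta_D=\delta_B$. Finally $\delta_B=\delta_S$ by \eqref{eq:known}.
\end{proof}

Apart from the appeal to \eqref{eq:known}, convexity was used only for the inclusions in this section.

\section{Sets with a continuous extremal function}\label{sec:regular}

Let $K$ be compact with $V_K$ continuous on $\mathbb{C}^d$. Contractions no longer map $K$ into itself, so we take $E=K$. For $s\ge0$ let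
\[
\omega(s)=\max\{V_K(\zeta):\ \zeta\in\mathbb{C}^d,\ \operatorname{dist}(\zeta,K)\le s\},
\]
with the Euclidean distance in $\mathbb{C}^d$. Since $V_K=0$ on $K$ and $V_K$ is uniformly continuous on compact sets, $\omega(s)\to0$ as $s\to0$. This is the only use of continuity. By Lemma~\ref{lem:V}, a complex polynomial $p$ of degree at most $n$ with $\|p\|_K\le1$ satisfies
\begin{equation}\label{eq:omega}
|p(\zeta)|\le e^{n\omega(s)}\qquad\text{if }\operatorname{dist}(\zeta,K)\le s .
\end{equation}
This is (H2) with $\lambda=\omega(t|y|)$. For (H1) we return to the translation by $z-x$. It moves some points of $K$ out of $K$, but these points are far from $x$, and there the translated polynomial exceeds $1$ by a factor of at most $e^{N\omega(|z-x|)}$. The damping factor removes this excess at the cost of a small relative increase of the degree, and it does not change the derivative at $x$ because $Dq(x)=0$.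

\begin{lemma}\label{lem:H1reg}
For every $\epsilon\in(0,1)$ there is $r\in(0,\rho/2]$ such that $|D_yP(z)|\le N(1+\epsilon)\beta\|P\|_K$ whenever $z\in\bar B(x,r)$, $N\ge4/\epsilon$ and $P$ is a complex polynomial of degree at most $N$.
\end{lemma}

\begin{proof}
Let $\kappa_0=\kappa(\rho/2)$ and choose $r\in(0,\rho/2]$ with $2\omega(r)/\kappa_0\le\epsilon/2$. If $\|P\|_K=0$, then $P=0$ because $K$ has interior points. So normalize $\|P\|_K=1$, and put
\[
m=\lceil N\omega(r)/\kappa_0\rceil,\qquad Q(w)=P(w+z-x)\,q(w)^m .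
\]
If $w\in K\cap B(x,\rho/2)$, then $|(w+z-x)-x|\le\rho/2+r\le\rho$, so $w+z-x\in K$ and $|Q(w)|\le1$. If $w\in K\setminus B(x,\rho/2)$, then $w+z-x$ is within distance $r$ of $K$, and \eqref{eq:omega} and \eqref{eq:q} give $|Q(w)|\le e^{N\omega(r)-\kappa_0m}\le1$. Thus $\|Q\|_K\le1$ and $\deg Q\le N+2m$. Since $q(x)=1$ and $Dq(x)=0$, the product rule gives $D_yQ(x)=D_yP(z)$. By Lemma~\ref{lem:beta}(c),
\[
|D_yP(z)|\le(N+2m)\beta\le\Big(N+\frac{2\omega(r)}{\kappa_0}N+2\Big)\beta\le\Big(N+\frac\epsilon2N+\frac\epsilon2N\Big)\beta,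
\]
where $2\le\epsilon N/2$ because $N\ge4/\epsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
For $y=0$ all quantities vanish, since $D_y=0$ and $V_K(x)=0$. Let $y\ne0$ and $\epsilon\in(0,1)$, and take $r\le\rho/2<R$ from Lemma~\ref{lem:H1reg}. Proposition~\ref{prop:shift} with $E=K$, $b=(1+\epsilon)\beta$, $N_0=4/\epsilon$ and $\lambda=\omega(t|y|)$ gives
\[
\frac{V_K(x+ity)}{t}\le(1+\epsilon)\beta\Big(1+\frac{2\omega(t|y|)}{\kappa(r)}\Big)\qquad(t>0).
\]
Let $t\to0+$ and then $\epsilon\to0+$. This is the first inequality of \eqref{eq:chain}; the others are Lemma~\ref{lem:beta}(a) and Proposition~\ref{prop:lower}.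
\end{proof}

\section{Asymptotically extremal polynomials}\label{sec:asym}

Start from one polynomial $P\in\mathcal{P}_k$ whose ratio is close to $\delta$. By \eqref{eq:phase}, $T_m\circ P$ equals $\cos m\theta(u)$ along the line $x+uy$. If $mk\approx n$ and $u=s/n$, this is nearly $\cos(m\theta_0+\delta s)$, and it remains to steer the phase $m\theta_0$ to $\alpha$ modulo $2\pi$ by the choice of $m$. This is impossible when $\theta_0/\pi$ is rational. For instance, let $K=[-1,1]$, $x=\cos(\pi/3)$, $y=1$ and $P(s)=s$, whose ratio is exactly $\delta=2/\sqrt3$. Then $|T_m'(x)|/m=|\sin(m\pi/3)|/\sin(\pi/3)\le1<\delta$ for all $m$. So we first perturb $P$ to make $\theta_0/\pi$ irrational.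

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
By Theorems~\ref{thm:convex} and~\ref{thm:regular} and Lemma~\ref{lem:beta}(b), $\delta=\delta_D=\beta\in(0,\infty)$. Fix $\epsilon\in(0,\delta)$.

\emph{The base polynomial.} Choose $k$ and $P\in\mathcal{P}_k$ with $\|P\|_K\le1$, $|P(x)|<1$ and ratio $|D_yP(x)|/(k\sqrt{1-P(x)^2})>\delta-\epsilon$. For $c\ge0$ the polynomial $(P+c)/(1+c)$ has norm at most $1$. Its value at $x$ lies in $(-1,1)$ and is strictly increasing in $c$, with derivative $(1-P(x))/(1+c)^2>0$, and its ratio is continuous in $c$. Only countably many $c$ give a value $\cos\theta_0$ with $\theta_0/\pi$ rational. Taking a suitable small $c$, we may assume that $P(x)=\cos\theta_0$ with $\theta_0\in(0,\pi)$, $\theta_0/\pi$ irrational, and that the ratio $\sigma$ lies in $(\delta-\epsilon,\delta]$. Replacing $P$ by $-P$ changes $\theta_0$ to $\pi-\theta_0$ and reverses the sign of $D_yP(x)$, so we may also assume $D_yP(x)=-k\sigma\sin\theta_0$. Then $\theta'(0)=k\sigma$ by \eqref{eq:phase}.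

\emph{The choice of $m$.} We need $m$ close to $n/k$ for every large $n$, so density of the phases must hold uniformly. Since $\theta_0/(2\pi)$ is irrational, the points $j\theta_0$, $j\ge0$, are dense in the circle $\mathbb{R}/2\pi\mathbb{Z}$. The open arcs of radius $\epsilon$ about them cover the circle, so by compactness those with $0\le j<L$ already do, for some $L$. Rotation by $m_0\theta_0$ is an isometry, so the arcs with $m_0\le j<m_0+L$ cover the circle for every integer $m_0$. For $n\ge Lk$ take $m_0=\lfloor n/k\rfloor-L+1\ge1$. We obtain $m=m(n)\ge1$ with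
\[
\operatorname{dist}(m\theta_0-\alpha,2\pi\mathbb{Z})<\epsilon,\qquad n-Lk\le mk\le n .
\]
In particular $mk/n\to1$. Put $P_n^{(\epsilon)}=T_m\circ P\in\mathcal{P}_n$; then $\|P_n^{(\epsilon)}\|_K\le1$.

\emph{The estimates.} Fix $S>0$. For $|s|\le S$ and large $n$, \eqref{eq:phase}, Taylor's formula for $\theta$ and $m\le n$ give
\[
P_n^{(\epsilon)}(x+sy/n)=\cos m\theta(s/n),\qquad m\theta(s/n)=m\theta_0+\frac{mk}{n}\sigma s+O\Big(\frac{S^2}{n}\Big),
\]
and differentiating $\cos m\theta(u)$ at $u=0$ gives $\frac1nD_yP_n^{(\epsilon)}(x)=-\frac{mk}{n}\sigma\sin m\theta_0$. The cosine and sine are $2\pi$-periodic and $1$-Lipschitz on $\mathbb{R}$, and $|\frac{mk}{n}\sigma-\delta|\to\delta-\sigma<\epsilon$. Therefore, for all sufficiently large $n$,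
\begin{equation}\label{eq:errors}
\max_{|s|\le S}\big|P_n^{(\epsilon)}(x+sy/n)-\cos(\alpha+\delta s)\big|\le2\epsilon+\epsilon S,\qquad
\Big|\tfrac1nD_yP_n^{(\epsilon)}(x)+\delta\sin\alpha\Big|\le\epsilon+\delta\epsilon .
\end{equation}

\emph{The diagonal sequence.} For integers $j\ge j_0>\delta^{-1/2}$ take $\epsilon=j^{-2}$ and $S=j$, and choose $n_{j_0}<n_{j_0+1}<\cdots$ so that \eqref{eq:errors} holds for $n\ge n_j$. Put $P_n=P_n^{(j^{-2})}$ for $n_j\le n<n_{j+1}$ and $P_n=0$ for $n<n_{j_0}$. The right sides of \eqref{eq:errors} tend to $0$ while $S\to\infty$, which proves the first assertion.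

\emph{Consequences.} By Lemma~\ref{lem:beta}(a), $\beta_n\le\Delta_n\le\delta$. For $\alpha=\pi/2$ we have $\beta_n\ge\frac1n|D_yP_n(x)|\to\delta$, so $\beta_n\to\delta$ and $\Delta_n\to\delta$. For $\alpha=\arccos c\in(0,\pi)$ we have $P_n(x)\to c$, $\sqrt{1-P_n(x)^2}\to\sin\alpha>0$ and $\frac1n|D_yP_n(x)|\to\delta\sin\alpha$, so the ratio tends to $\delta$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Conjectures and Results on the Multivariate Bernstein Inequality on Convex Bodies},\\
\texttt{http://www.math.bas.bg/mathmod/Proceedings\_CTF/CTF-2010/}\allowbreak\texttt{files\_CTF-2010/28-Revesz.pdf}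

\end{thebibliography}
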